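\title{Ovoids of $\mathrm{PG}(3,2^{2e+1})$ with a translation oval section}

\begin{abstract}
Let $q=2^{2e+1}\ge 8$. We prove that an ovoid of $\mathrm{PG}(3,q)$ one of whose plane sections is a translation oval is an elliptic quadric or a Tits ovoid. More precisely, a translation oval $\{(1,t,t^{2^i})\}\cup\{(0,0,1)\}$ with $1\le i\le 2e$ is a section of an ovoid only if $2^i=2$ or $2^i=2^{e+1}$; in these cases it is a section of exactly $q^3(q-1)/2$ ovoids, all elliptic quadrics, and of exactly $q^3(q-1)$ ovoids, all Tits ovoids, respectively. The proof starts from Segre's symplectic polarity of the ovoid, turns two incidence counts into moment identities, and solves these with a degree argument for functions on $\mathbb F_2$-spaces.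
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $q>2$ be a prime power. An \emph{ovoid} of $\mathrm{PG}(3,q)$ is a set of $q^2+1$ points, no three of which are collinear. Every plane meets an ovoid in exactly one point (a \emph{tangent plane}) or in $q+1$ points (a \emph{secant plane}). In the second case the intersection, a \emph{section} of the ovoid, is an \emph{oval}: a set of $q+1$ points of a plane, no three collinear.

Two families of ovoids appear in this paper. An \emph{elliptic quadric} is a nondegenerate quadric that contains no line. For $q=2^{2e+1}$ with $e\ge1$ put $\sigma=2^{e+1}$, so that $x\mapsto x^\sigma$ is an automorphism of $\mathbb F_q$ with $\sigma^2\equiv2\pmod{q-1}$. A \emph{Tits ovoid} is a set projectively equivalent to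
\begin{equation}\label{eq:tits}
\{(x,y,z,1): x,y\in\mathbb F_q,\ z=xy+x^{\sigma+2}+y^\sigma\}\cup\{(0,0,1,0)\}.
\end{equation}
It is known that every ovoid is an elliptic quadric when $q$ is odd and when $q=4$ or $q=16$, and that every ovoid is an elliptic quadric or a Tits ovoid when $q=8$ or $q=32$. Brown's theorem states that an ovoid having a conic as a section is an elliptic quadric.

Brown's theorem recognizes an ovoid from a single section, and one may ask for a class of sections that recognizes both families. For $q=2^h$, a \emph{translation oval} of $\mathrm{PG}(2,q)$ is an oval projectively equivalent to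
\[
\{(1,t,t^{2^i}): t\in\mathbb F_q\}\cup\{(0,0,1)\}\qquad\text{for some $i$ with }\gcd(i,h)=1 .
\]
Its affine part is the graph of a field automorphism, and is therefore preserved by the $q$ translations $(w,y,z)\mapsto(w,y+sw,z+s^{2^i}w)$. Conics are the case $i=1$, and the plane $x=0$ cuts \eqref{eq:tits} in the translation oval with $2^i=\sigma$. The following conjecture is posed in \cite{talk}: \emph{in $\mathrm{PG}(3,2^{2e+1})$, $e\ge1$, an ovoid with a translation oval section is an elliptic quadric or a Tits ovoid.} We prove it. From now on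
\[
q=2^h,\qquad h=2e+1\ge3,\qquad \sigma=2^{e+1}.
\]

\begin{theorem}\label{thm:A}
An ovoid of $\mathrm{PG}(3,q)$ with a translation oval section is an elliptic quadric or a Tits ovoid.
\end{theorem}

The exponent $i$ matters only modulo $h$, and $i\not\equiv0$ because $h\ge3$. So Theorem~\ref{thm:A} follows from a sharper statement.

\begin{theorem}\label{thm:B}
Let $1\le i\le h-1$ and $\gcd(i,h)=1$, and let $\mathcal O$ be the translation oval $\{(1,t,t^{2^i})\}\cup\{(0,0,1)\}$, in suitable coordinates, of a plane $\pi$ of $\mathrm{PG}(3,q)$.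
\begin{enumerate}
\item If $2^i\notin\{2,\sigma\}$, no ovoid has $\mathcal O$ as a section.
\item If $2^i=2$, exactly $q^3(q-1)/2$ ovoids have $\mathcal O$ as a section, all elliptic quadrics.
\item If $2^i=\sigma$, exactly $q^3(q-1)$ ovoids have $\mathcal O$ as a section, all Tits ovoids.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:iff}
An ovoid of $\mathrm{PG}(3,q)$ has a translation oval section if and only if it is an elliptic quadric or a Tits ovoid.
\end{corollary}

For $q=8$ the only exponents are $2^i=2$ and $2^i=4=\sigma$, so part (1) is empty. For $q=32$ the exponents are $2,4,8,16$, with $\sigma=8$, and part (1) excludes $4$ and $16$. The proof uses neither the classifications for $q=8$ and $q=32$ nor Brown's theorem; its only input on ovoids is Segre's theorem on the polarity of an ovoid \cite{Segre}.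

To see what has to be proved, write both examples as graphs $z=F(x,y)$ over the affine plane, with one point at infinity:
\[
F=y^2+xy+\gamma x^2\ \ (\mathrm{Tr}\,\gamma=1),\qquad\qquad F=y^\sigma+xy+x^{\sigma+2}.
\]
Both have the shape $y^\alpha+xy+k(x)$ with $\alpha=2^i$, and in both $k$ is a monomial whose exponent $\beta$ satisfies $\beta(\alpha-1)\equiv\alpha\pmod{q-1}$: indeed $2\cdot(2-1)=2$ and $(\sigma+2)(\sigma-1)=\sigma^2+\sigma-2\equiv\sigma$. The two examples thus look like two members of a family indexed by $\alpha$, and a priori another $\alpha$ could give another ovoid. The proof has two halves. The first (Sections \ref{sec:graph}--\ref{sec:constant}) shows that one translation oval section forces the shape $y^\alpha+xy+k(x)$; this is where information has to be carried from one plane to the whole space. The second (Sections \ref{sec:exponent} and \ref{sec:k}) solves the remaining functional equation for $k$ and finds that it has solutions only for $\alpha\in\{2,\sigma\}$. Section~\ref{sec:count} counts the ovoids.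

\section{Preliminaries}\label{sec:prelim}

\subsection{The polarity of an ovoid}

A \emph{symplectic polarity} $\perp$ of $\mathrm{PG}(3,q)$ is given by a nondegenerate alternating bilinear form $B$ on $\mathbb F_q^4$, which it determines up to a scalar factor: $U^\perp$ is the set of vectors $B$-orthogonal to the subspace $U$. Every point $Q$ lies in the plane $Q^\perp$. A line $\ell$ is \emph{totally isotropic} (t.i.) if $B$ vanishes on it, that is, if $\ell^\perp=\ell$; otherwise $B$ is nondegenerate on $\ell$ and $\ell^\perp$ is skew to $\ell$. The t.i.\ lines through $Q$, and also the t.i.\ lines contained in $Q^\perp$, are the $q+1$ lines of $Q^\perp$ through $Q$. A line is \emph{tangent} to an ovoid or an oval if it meets it in exactly one point.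

\begin{theorem}[Segre \cite{Segre}]\label{thm:segre}
Let $q>2$ be even and let $\Omega$ be an ovoid of $\mathrm{PG}(3,q)$. There is a symplectic polarity $\perp$ such that $Q^\perp$ is the tangent plane at $Q$ for every $Q\in\Omega$, and whose t.i.\ lines are exactly the lines tangent to $\Omega$.
\end{theorem}

This polarity is unique, since $Q^\perp$ is the union of the t.i.\ lines through $Q$; we call it \emph{the polarity of $\Omega$}. Every t.i.\ line has exactly one point in $\Omega$, every other line has $0$ or $2$, and distinct points of $\Omega$ are not perpendicular. The last property characterizes ovoids.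

\begin{lemma}\label{lem:converse}
Let $\perp$ be a symplectic polarity of $\mathrm{PG}(3,q)$ and let $\Omega$ be a set of $q^2+1$ points, no two distinct ones perpendicular. Then $\Omega$ is an ovoid whose tangent lines are exactly the t.i.\ lines; that is, $\perp$ is the polarity of $\Omega$.
\end{lemma}

\begin{proof}
Each of the $(q+1)(q^2+1)$ points of the space is on $q+1$ t.i.\ lines, and each line has $q+1$ points, so there are $(q+1)(q^2+1)$ t.i.\ lines. No t.i.\ line contains two points of $\Omega$, so the t.i.\ lines through the points of $\Omega$ are $(q+1)(q^2+1)$ distinct lines. Hence every t.i.\ line meets $\Omega$ exactly once.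

Let $\ell$ be a line that is not t.i., and put $a=|\Omega\cap\ell|$, $b=|\Omega\cap\ell^\perp|$. The $(q+1)^2$ lines joining a point of $\ell$ to a point of $\ell^\perp$ are t.i. A point off $\ell\cup\ell^\perp$ is on exactly one of them, and a point of $\ell\cup\ell^\perp$ is on $q+1$ of them. Counting incidences with $\Omega$ gives $(q+1)^2=(q^2+1-a-b)+(q+1)(a+b)$, so $a+b=2$. Points of $\ell$ are perpendicular to points of $\ell^\perp$, so $ab=0$ and $a\in\{0,2\}$.
\end{proof}

\subsection{The field}\label{sub:field}

Fix $\alpha=2^i$ with $1\le i\le h-1$ and $\gcd(i,h)=1$. Let $\mathrm{Tr}:\mathbb F_q\to\mathbb F_2$ be the absolute trace and $H_j=\{z:\mathrm{Tr}(z)=j\}$ for $j\in\mathbb F_2$. We write $\mathbb Z_h$ for the integers modulo $h$; congruences between exponents are modulo $q-1$.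

\begin{enumerate}
\item[(F1)] The automorphism $z\mapsto z^\alpha$ generates the Galois group of $\mathbb F_q/\mathbb F_2$. Thus $\mathrm{Tr}(z)=\sum_{n\in\mathbb Z_h}z^{\alpha^n}$, and $s\mapsto s^\alpha+s$ has kernel $\mathbb F_2$ and image $H_0$.
\item[(F2)] $\gcd(\alpha-1,q-1)=2^{\gcd(i,h)}-1=1$, so $z\mapsto z^{\alpha-1}$ permutes $\mathbb F_q^*$.
\item[(F3)] The form $(a,b)\mapsto\mathrm{Tr}(ab)$ on $\mathbb F_q$ is nondegenerate. For an $\mathbb F_2$-subspace $W$ let $W^\circ$ be its orthogonal complement under this form; then $\dim W^\circ=h-\dim W$, $W^{\circ\circ}=W$ and $H_0^\circ=\mathbb F_2$. As $h$ is odd, $\mathrm{Tr}(1)=1$, so $H_1=H_0+1$ and $\mathbb F_2\cap H_0=0$.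
\end{enumerate}

It is convenient to expand exponents in powers of $\alpha$ rather than $2$. For $J\subseteq\mathbb Z_h$ put $[J]=\sum_{j\in J}2^{(ij\bmod h)}$. Then $[J]\equiv\sum_{j\in J}\alpha^j$ and $z^{[J]}=\prod_{j\in J}z^{\alpha^j}$ for $z\in\mathbb F_q$, with $0^0=1$. Since $j\mapsto ij$ permutes $\mathbb Z_h$, the map $J\mapsto[J]$ is a bijection from the subsets of $\mathbb Z_h$ onto $\{0,\dots,q-1\}$.

\begin{enumerate}
\item[(F4)] $(z^{[J]})^{\alpha^n}=z^{[J+n]}$ and $(a+b)^{[I]}=\prod_{j\in I}(a^{\alpha^j}+b^{\alpha^j})=\sum_{J\subseteq I}a^{[J]}b^{[I\setminus J]}$.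
\item[(F5)] The functions $z^{[J]}$ form a basis of the functions $\mathbb F_q\to\mathbb F_q$, and the functions $d^f$, with $f$ modulo $q-1$, form a basis of the functions $\mathbb F_q^*\to\mathbb F_q$. The sum $\sum_{d\ne0}d^f$ is $1$ if $f\equiv0$ and $0$ otherwise. Additive maps $\mathbb F_q\to\mathbb F_q$ have a unique expression $\sum_ja_jz^{\alpha^j}$, and bi-additive maps $\mathbb F_q^2\to\mathbb F_q$ have a unique expression $\sum_{j,l}A_{jl}\,y^{\alpha^j}z^{\alpha^l}$.
\item[(F6)] Every residue class modulo $q-1$ contains $[J]$ for exactly one nonempty $J$. We call $J$ the \emph{support} of the class and $|J|$ its \emph{weight}. A sum of powers of $\alpha$ with distinct exponents in $\mathbb Z_h$ has the set of these exponents as its support.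
\end{enumerate}

\subsection{The degree of a function}\label{sub:degree}

Let $X$ be a finite affine space over $\mathbb F_2$ with direction space $X_0$, and let $f:X\to V$ be a function into an $\mathbb F_2$-space. For $a\in X_0$ put $D_af(v)=f(v+a)+f(v)$. The operators $D_a$ commute with each other, and $D_a(\phi\circ f)=\phi\circ D_af$ for additive $\phi$. We say that $\deg f\le d$ if all $(d+1)$-fold derivatives $D_{a_0}\cdots D_{a_d}f$ vanish. So $\deg f\le-1$ means $f=0$, $\deg f\le0$ means that $f$ is constant, and a function $f$ on a vector space with $\deg f\le1$ and $f(0)=0$ is additive.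

\begin{enumerate}
\item[(D1)] $D_{a_1}\cdots D_{a_d}f(v)=\sum_{I\subseteq\{1,\dots,d\}}f\bigl(v+\sum_{j\in I}a_j\bigr)$. If the $a_j$ are independent, this is the sum of $f$ over the coset $v+\langle a_1,\dots,a_d\rangle$. If they are dependent, every point occurs an even number of times and the sum is $0$. Hence $\deg f\le\dim X$, and $\sum_Xf=0$ if $\deg f<\dim X$.
\item[(D2)] For $\mathbb F_q$-valued functions, $D_a(f_1f_2)=f_1D_af_2+f_2D_af_1+D_af_1D_af_2$. By induction $\deg(f_1f_2)\le\deg f_1+\deg f_2$ when $f_1,f_2\ne0$. In particular a product of $d$ restrictions of additive functions has degree at most $d$.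
\item[(D3)] If $\deg f\le d$ with $d\ge1$, then $M(a_1,\dots,a_d)=D_{a_1}\cdots D_{a_d}f$ is constant on $X$. It is symmetric, additive in each argument (because $D_{a+b}=D_a+D_b+D_aD_b$), and zero on dependent arguments. It is the zero function if and only if $\deg f\le d-1$. When $\deg f=d$ we call $M$ the \emph{leading form} of $f$.
\end{enumerate}

\section{The ovoid as a graph}\label{sec:graph}

Choose vectors $N,P,R$ spanning $\pi$ with $\mathcal O=\{\langle tN+t^\alpha P+R\rangle:t\in\mathbb F_q\}\cup\{\langle P\rangle\}$. We use the same letter for a vector and the point it spans. The line $NP$ and the lines joining $N$ to the points $t^\alpha P+R$ are the $q+1$ lines of $\pi$ through $N$, and each meets $\mathcal O$ once. An oval has one tangent at each of its points, so these lines are all the tangents of $\mathcal O$; their common point $N$ is the \emph{nucleus} of $\mathcal O$.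

Let $\Omega$ be an ovoid with section $\mathcal O$ and polarity $\perp$. The $q+1$ lines of $\pi$ through $\pi^\perp$ are t.i., hence tangent to $\mathcal O$, and so $\pi^\perp=N$. We therefore fix a symplectic polarity $\perp$ with $N^\perp=\pi$ and adapt coordinates to it. The restriction of $B$ to $\pi$ has radical $\langle N\rangle$, so $B(P,R)\ne0$; scale $B$ so that $B(P,R)=1$. The $2$-space $\langle P,R\rangle^\perp$ is nondegenerate and contains $N$; choose $X$ in it with $B(X,N)=1$. Then $X\notin\pi$, and in the coordinates $(x,y,z,w)\leftrightarrow xX+yN+zP+wR$,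
\[
B=xy'+x'y+zw'+z'w,\qquad \pi:\ x=0,\qquad \mathcal O=\{(0,t,t^\alpha,1)\}\cup\{P\},\qquad P^\perp:\ w=0 .
\]
Call a function $F:\mathbb F_q^2\to\mathbb F_q$ \emph{admissible} if $F(0,y)=y^\alpha$ for all $y$ and
\begin{equation}\label{eq:nonperp}
F(x,y)+F(x',y')\ne xy'+x'y\qquad\text{for }(x,y)\ne(x',y').
\end{equation}

\begin{proposition}\label{prop:graph}
The map $F\mapsto\Omega_F=\{(x,y,F(x,y),1)\}\cup\{P\}$ is a bijection from the admissible functions onto the ovoids with section $\mathcal O$ and polarity $\perp$.
\end{proposition}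

\begin{proof}
Let $\Omega$ be such an ovoid. The tangent plane $w=0$ meets $\Omega$ only in $P$. A line through $P$ not in this plane has the form $\{(x,y,z,1):z\in\mathbb F_q\}\cup\{P\}$; it is not t.i., so it carries exactly one further point $(x,y,F(x,y),1)$ of $\Omega$. Thus $\Omega=\Omega_F$, the section by $\pi$ gives $F(0,y)=y^\alpha$, and \eqref{eq:nonperp} says that two points of $\Omega\setminus\{P\}$ are not perpendicular. Conversely, if $F$ is admissible, then $\Omega_F$ has $q^2+1$ points, no two perpendicular, so Lemma~\ref{lem:converse} applies; and $\Omega_F\cap\pi=\mathcal O$. Distinct functions give distinct sets.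
\end{proof}

The task is now to find all admissible functions. The first half of the proof establishes their shape.

\begin{proposition}\label{prop:shape}
If $F$ is admissible, then $F(x,y)=y^\alpha+xy+k(x)$ for a function $k:\mathbb F_q\to\mathbb F_q$ with $k(0)=0$.
\end{proposition}

Geometrically, the statement concerns the planes $x=cw$, which together with $P^\perp$ are the planes other than $\pi$ on the tangent line $NP$. A symmetry reduces it to the single plane $x=w$. For $\kappa\ne0$ the function $F^\kappa(x,y)=\kappa^{-\alpha}F(\kappa^{\alpha-1}x,\kappa y)$ is again admissible: $F^\kappa(0,y)=y^\alpha$, and \eqref{eq:nonperp} for $F^\kappa$, multiplied by $\kappa^\alpha$, is \eqref{eq:nonperp} for $F$ at the points $(\kappa^{\alpha-1}x,\kappa y)$ and $(\kappa^{\alpha-1}x',\kappa y')$. Suppose we know that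
\begin{equation}\label{eq:goal}
\text{for every admissible $F$ there is $\gamma\in\mathbb F_q$ with } F(1,u)=u^\alpha+u+\gamma\ \text{ for all }u .
\end{equation}
Given $c\ne0$, take $\kappa$ with $\kappa^{\alpha-1}=c$ by (F2) and apply \eqref{eq:goal} to $F^\kappa$ with $u=y/\kappa$. This gives $F(c,y)=y^\alpha+cy+\kappa^\alpha\gamma$, which is Proposition~\ref{prop:shape}. So it suffices to prove \eqref{eq:goal}. In Sections \ref{sec:counts}--\ref{sec:constant}, $F$ is admissible, $\Omega=\Omega_F$ and
\[
g(u)=F(1,u).
\]

\section{Two incidence counts}\label{sec:counts}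

Two properties of $g$ come at once: one from the fact that the points $(1,u,g(u),1)$ are not perpendicular to the points of $\mathcal O$, the other from the lines in the plane $x=w$.

\begin{lemma}\label{lem:O1}
The function $g$ takes its values in $H_1$. Moreover:
\begin{enumerate}
\item[(O1)] for $m\ne1$ the map $u\mapsto g(u)+mu$ takes each value $0$ or $2$ times, and $u\mapsto g(u)+u$ is a bijection.
\end{enumerate}
In particular $g$ is a $2$-to-$1$ map onto $H_1$.
\end{lemma}

\begin{proof}
Condition \eqref{eq:nonperp} for $(1,u)$ and $(0,t)$ reads $g(u)\ne t^\alpha+t$ for all $t$, so $g(u)\notin H_0$ by (F1). The plane $x=w$ is $(0,1,1,0)^\perp$. Its lines missing $P$ are given by $z=my+nw$, and such a line is t.i.\ if and only if it contains $(0,1,1,0)$, that is, if and only if $m=1$. Its points in $\Omega$ correspond to the solutions of $g(u)+mu=n$, and (O1) follows from Theorem~\ref{thm:segre}. The case $m=0$ and $|H_1|=q/2$ give the last claim.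
\end{proof}

Lemma~\ref{lem:O1} cannot determine $g$, because its conclusions do not involve $\alpha$. For any generator $u\mapsto u^{\alpha'}$ of the Galois group, $u+u^{\alpha'}+1$ takes values in $H_1$ and satisfies (O1), by the computation that opens Section~\ref{sec:moments}. In the expected answer $u+u^\alpha+\gamma$ the terms $u$ and $u^\alpha$ play symmetric roles, which suggests an analogue of (O1) with $u^\alpha$ in place of $u$. The curves $z=my^\alpha+n$ are not lines, so Segre's theorem does not apply to them directly. What replaces it is the additivity of $t\mapsto t^\alpha$: the $q^2$ lines that join such a curve to the points of $\mathcal O\setminus\{P\}$ all pass through a translate of the curve, and cover almost all other points exactly once.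

\begin{lemma}\label{lem:O2}
The function $g$ satisfies:
\begin{enumerate}
\item[(O2)] for $m\ne1$ the map $u\mapsto g(u)+mu^\alpha$ takes each value $0$ or $2$ times, and $u\mapsto g(u)+u^\alpha$ is a bijection.
\end{enumerate}
\end{lemma}

\begin{proof}
For $m=0$ this is (O1). Fix $m\ne0$ and $n\in\mathbb F_q$, and let $\omega\neq0$ be defined by $\omega^{\alpha-1}=m^{-1}$; then $m\omega^\alpha=\omega$, and $\omega=1$ if and only if $m=1$. Write the points off $\pi$ as $(1,a,b,w)$. The set
\[
\Sigma=\Omega\setminus\mathcal O=\{(1,y/x,F(x,y)/x,1/x):x\ne0\}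
\]
has $q$ points for each value $w\ne0$ and none with $w=0$. Put $P_t=(0,t,t^\alpha,1)$ and
\[
R_0=\{(1,a,ma^\alpha+n,1):a\in\mathbb F_q\},\qquad R_1=\{(1,a,ma^\alpha+n,1+\omega):a\in\mathbb F_q\}.
\]
The points of $\Sigma$ with $w=1$ are the points $(1,u,g(u),1)$, so $r_0=|\Sigma\cap R_0|$ is the number of solutions of $g(u)+mu^\alpha=n$. Let $r_1=|\Sigma\cap R_1|$. We must show that $r_0=1$ if $\omega=1$ and $r_0\in\{0,2\}$ otherwise.

Let $L(a,t)$ be the line joining the point of $R_0$ with parameter $a$ to $P_t$. Its points off $\pi$ are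
\[
(1,\ a+\lambda t,\ ma^\alpha+n+\lambda t^\alpha,\ 1+\lambda)\qquad(\lambda\in\mathbb F_q).
\]
For $\lambda=\omega$ this is the point of $R_1$ with parameter $a+\omega t$, since $m(a+\omega t)^\alpha=ma^\alpha+\omega t^\alpha$. We count the triples $(a,t,Q)$ with $Q\in\Sigma\cap L(a,t)$ in two ways.

\emph{By lines.} The point $(1,a,b,w)$ lies in $P_t^\perp$ if and only if $t+t^\alpha w+b=0$. For a point of $R_0$ this reads $ma^\alpha=t+t^\alpha+n$, which for each $t$ has exactly one solution $a$. For these $q$ pairs $(a,t)$ the line $L(a,t)$ is tangent at $P_t$ and misses $\Sigma$. For the other $q^2-q$ pairs the line is not t.i., so it contains exactly one point of $\Omega$ besides $P_t$, and that point is in $\Sigma$ because $L(a,t)\cap\pi=\{P_t\}$. There are $q^2-q$ triples.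

\emph{By points.} Let $Q=(1,a^*,b^*,w^*)\in\Sigma$ and $\lambda=w^*+1$. Then $Q\in L(a,t)$ if and only if $a=a^*+\lambda t$ and $b^*=m(a^*+\lambda t)^\alpha+n+\lambda t^\alpha$, and the second condition is
\[
t^\alpha\,\lambda\,(m\lambda^{\alpha-1}+1)=b^*+ma^{*\alpha}+n .
\]
If $\lambda\notin\{0,\omega\}$, the coefficient of $t^\alpha$ is nonzero by (F2), and there is exactly one pair $(a,t)$. If $\lambda=0$ (respectively $\lambda=\omega$), there are $q$ pairs if $Q\in R_0$ (respectively $Q\in R_1$) and none otherwise.

If $\omega=1$, no point of $\Sigma$ has $\lambda=\omega$, and $q^2-2q$ points have $\lambda\ne0$. So $q^2-q=(q^2-2q)+qr_0$ and $r_0=1$. If $\omega\ne1$, then $q^2-q=(q^2-3q)+q(r_0+r_1)$, so $r_0+r_1=2$. Suppose $r_0=r_1=1$, the two points having parameters $a$ in $R_0$ and $a'$ in $R_1$. With $t=(a+a')/\omega$, both lie on $L(a,t)$ together with $P_t$: three collinear points of $\Omega$. Hence $r_0\in\{0,2\}$.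
\end{proof}

The geometry enters the proof of \eqref{eq:goal} only through Lemmas \ref{lem:O1} and \ref{lem:O2}, and the parity of $h$ has played no part so far.

\section{Moment identities}\label{sec:moments}

We compare $g$ with the \emph{reference function} $g_0(u)=u+u^\alpha+1$, which is $2$-to-$1$ onto $H_0+1=H_1$. It satisfies (O1) and (O2): the maps $u^\alpha+(1+m)u$ and $(1+m)u^\alpha+u$ are additive, are bijective for $m=1$, and for $m\ne1$ have exactly one nonzero root by (F2). In characteristic $2$ a sum over a $2$-to-$1$ map vanishes, so (O1) and (O2) fix many power sums, and these must agree for $g$ and $g_0$.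

\begin{lemma}\label{lem:moments}
Let $\phi(u)=u$ or $\phi(u)=u^\alpha$. For all disjoint $J,S\subseteq\mathbb Z_h$,
\[
\sum_{u\in\mathbb F_q}\phi(u)^{[J]}g(u)^{[S]}=\sum_{u\in\mathbb F_q}\phi(u)^{[J]}g_0(u)^{[S]} .
\]
\end{lemma}

\begin{proof}
Let $I=J\cup S$. By (O1) or (O2), the sum $\sum_u(g(u)+m\phi(u))^{[I]}$ is $0$ for $m\ne1$ and is $\sum_zz^{[I]}$ for $m=1$. The same holds for $g_0$. By (F4) the sum equals $\sum_{J'\subseteq I}m^{[J']}\sum_u\phi(u)^{[J']}g(u)^{[I\setminus J']}$. The functions $m^{[J']}$ of $m$ are linearly independent by (F5), so the coefficients of $m^{[J]}$ for $g$ and $g_0$ agree.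
\end{proof}

The case $|J|=1$ determines how $g$ pairs up the elements of $\mathbb F_q$.

\begin{lemma}\label{lem:pairs}
The two preimages under $g$ of each $v\in H_1$ differ by $1$.
\end{lemma}

\begin{proof}
Let $\epsilon(v)$ be the sum of the two preimages of $v$; for $g_0$ this sum is $1$. Take $\phi(u)=u$ and $J=\{0\}$ in Lemma~\ref{lem:moments}. As $S$ runs over the subsets of $\mathbb Z_h\setminus\{0\}$, $[S]$ runs over the even numbers $2l$ with $0\le l\le q/2-1$. Grouping the sums by the value $v$ gives $\sum_{v\in H_1}(\epsilon(v)+1)(v^2)^l=0$ for these $l$. This is a $q/2\times q/2$ Vandermonde system with distinct nodes $v^2$, so $\epsilon(v)=1$ for all $v$.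
\end{proof}

Since $\mathrm{Tr}(1)=1$, exactly one of the two preimages of $v$ under $g$ lies in $H_0$; call it $u(v)$. Let $u_0(v)\in H_0$ be the corresponding element for $g_0$, and put
\[
\xi(v)=u(v)+u_0(v)\in H_0\qquad(v\in H_1).
\]
The function $\xi$ measures the difference between the inverses of $g$ and $g_0$. If $\xi$ is a constant $\theta$, then \eqref{eq:goal} holds: for $u\in\mathbb F_q$ and $v=g(u)$ we have $u_0(v)\in u+\theta+\mathbb F_2$, so
\[
g(u)=v=g_0(u_0(v))=u+u^\alpha+(\theta+\theta^\alpha+1).
\]
The case $|J|=2$ of Lemma~\ref{lem:moments} gives identities that are additive in $\xi$. Say that a function $\eta:H_1\to\mathbb F_q$ is \emph{balanced} if for every $S\subseteq\mathbb Z_h$ with $|S|\le h-2$ the sum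
\begin{equation}\label{eq:balanced}
e_S=\sum_{v\in H_1}\eta(v)^{\alpha^k}v^{[S]}
\end{equation}
has the same value for all $k\in\mathbb Z_h\setminus S$.

\begin{lemma}\label{lem:balanced}
The functions $\xi$ and $\xi^\alpha$ are balanced.
\end{lemma}

\begin{proof}
Let $k\ne l$ be outside $S$ and $J=\{k,l\}$. By (F4), $z^{[J]}+(z+1)^{[J]}=z^{\alpha^k}+z^{\alpha^l}+1$. Both choices of $\phi$ are additive with $\phi(1)=1$, so by Lemma~\ref{lem:pairs}
\[
\sum_u\phi(u)^{[J]}g(u)^{[S]}=\sum_{v\in H_1}\bigl(\phi(u(v))^{\alpha^k}+\phi(u(v))^{\alpha^l}+1\bigr)v^{[S]},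
\]
and the same formula holds for $g_0$ and $u_0$. Adding the two and using Lemma~\ref{lem:moments} gives $\sum_{v\in H_1}\bigl(\phi(\xi(v))^{\alpha^k}+\phi(\xi(v))^{\alpha^l}\bigr)v^{[S]}=0$.
\end{proof}

\section{The function $\xi$ is constant}\label{sec:constant}

\begin{proposition}\label{prop:constant}
If $\xi:H_1\to H_0$ is a function such that $\xi$ and $\xi^\alpha$ are balanced, then $\xi$ is constant.
\end{proposition}

With Lemma~\ref{lem:balanced} this proves \eqref{eq:goal}, and hence Proposition~\ref{prop:shape}. We first treat the smallest field by hand.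

\begin{example}[$q=8$]\label{ex:eight}
Here $H_1$ has four elements, and their sum is $0$. All sums below are over $v\in H_1$. Let $\eta:H_1\to H_0$ be balanced. For $S=\emptyset$ the element $E=\sum\eta(v)$ satisfies $E^\alpha=E$, so $E\in\mathbb F_2\cap H_0=0$. For $S=\{0\}$ we get $\sum(\eta^\alpha+\eta^{\alpha^2})v=0$, and $\eta^\alpha+\eta^{\alpha^2}=\eta$ because $\mathrm{Tr}\,\eta=0$; so $\sum\eta(v)v=0$. (The other sets $S$ of size $1$ give conjugate equations.) These two equations do not force $\eta$ to be constant: $\eta(v)=v+1$ satisfies them, as $\sum v=\sum v^2=0$.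

Now let both $\xi$ and $\xi^\alpha$ be balanced. Then $\sum\xi v=\sum\xi^\alpha v=0$, and adding gives $\sum\xi^{\alpha^2}v=0$. For $b\in\mathbb F_8$ let $V_b=\{v\in H_1:\mathrm{Tr}(b\xi(v))=1\}$. Its size is even, because $\sum\mathrm{Tr}(b\xi(v))=\mathrm{Tr}(b\sum\xi(v))=0$. Its elements add up to $\sum\mathrm{Tr}(b\xi(v))v=\sum_kb^{\alpha^k}\sum\xi^{\alpha^k}v=0$. Two distinct elements have nonzero sum, so $V_b$ is empty or equal to $H_1$. Thus $\mathrm{Tr}(b\xi(v))$ is independent of $v$ for every $b$, and $\xi$ is constant.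
\end{example}

In the example, the equation for $S=\emptyset$ says that the second derivative of $\xi$ on the affine plane $H_1$ vanishes, and the equations for $|S|=1$ then kill the first derivative, but only when $\xi$ and $\xi^\alpha$ are used together. In general $H_1$ is an affine space of dimension $h-1$ with direction space $H_0$. If $\deg\eta=\delta$, then by (D1) and (D2) the sums \eqref{eq:balanced} vanish for $|S|<h-1-\delta$, so the first nontrivial ones are those with $|S|=h-1-\delta$. The next lemma translates them into a condition on the leading form.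

\begin{lemma}\label{lem:alt}
Let $\eta:H_1\to\mathbb F_q$ be balanced with $\deg\eta\le\delta$, where $1\le\delta\le h-1$, and let $M(a_1,\dots,a_\delta)=D_{a_1}\cdots D_{a_\delta}\eta$ for $a_j\in H_0$. Then $\mathrm{Tr}\bigl(a_1M(a_1,\dots,a_\delta)\bigr)=0$.
\end{lemma}

\begin{proof}
If the $a_j$ are dependent, then $M=0$. Let them be independent, let $W=\langle a_1,\dots,a_\delta\rangle\subseteq H_0$, and put $t=h-1-\delta$, so $0\le t\le h-2$.

\emph{Step 1: $M$ as a sum over $H_1$.} The space $W^\circ$ has dimension $t+1$ and contains $1$; let $\lambda_0=1,\lambda_1,\dots,\lambda_t$ be a basis. Fix $v_0\in H_1$. An element $v\in H_1$ lies in $v_0+W$ if and only if $\mathrm{Tr}(\lambda_j(v+v_0))=0$ for all $j$, and for $j=0$ this is automatic. So the indicator function of $v_0+W$ on $H_1$ is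
\[
\chi(v)=\prod_{j=1}^t\bigl(1+\mathrm{Tr}(\lambda_jv_0)+\mathrm{Tr}(\lambda_jv)\bigr).
\]
By (D1), $M=\sum_{H_1}\eta\chi$, and since $\chi$ is $\mathbb F_2$-valued, $M^{\alpha^k}=\sum_{H_1}\eta^{\alpha^k}\chi$ for every $k\in\mathbb Z_h$. In this sum $\chi$ may be changed by any function $\psi$ of degree at most $t-1$: either $\psi\eta^{\alpha^k}=0$ or $\deg(\eta^{\alpha^k}\psi)\le\delta+t-1=h-2<\dim H_1$, so $\sum_{H_1}\eta^{\alpha^k}\psi=0$.

\emph{Step 2: expanding $\chi$ without the index $k$.} The hypothesis controls $\sum\eta^{\alpha^k}v^{[S]}$ only for $k\notin S$, so we need an expansion of $\chi$ in monomials that avoid $v^{\alpha^k}$. On $H_1$ the equation $\mathrm{Tr}(v)=1$ gives $v^{\alpha^k}=1+\sum_{n\ne k}v^{\alpha^n}$, whence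
\[
\mathrm{Tr}(\lambda_jv)=\lambda_j^{\alpha^k}+\sum_{n\ne k}\bigl(\lambda_j^{\alpha^n}+\lambda_j^{\alpha^k}\bigr)v^{\alpha^n}.
\]
Insert this into $\chi$ and multiply out. Each term is a constant times a product of at most $t$ factors $v^{\alpha^n}$, $n\ne k$. Products of fewer than $t$ factors have degree at most $t-1$ by (D2). So do products of $t$ factors with a repeated index, because $v^{\alpha^n}v^{\alpha^n}=v^{2\alpha^n}$ is additive. What remains is $\sum_S\Gamma(S,k)\,v^{[S]}$, summed over the sets $S$ with $|S|=t$ and $k\notin S$, where $\Gamma(S,k)$ is the sum of $\prod_j(\lambda_j^{\alpha^{n_j}}+\lambda_j^{\alpha^k})$ over all bijections $j\mapsto n_j$ from $\{1,\dots,t\}$ onto $S$. In characteristic $2$ this is the determinant of the $t\times t$ matrix $(\lambda_j^{\alpha^n}+\lambda_j^{\alpha^k})_{1\le j\le t,\,n\in S}$. Let $C_n$ be the column vector $(\lambda_0^{\alpha^n},\dots,\lambda_t^{\alpha^n})$, whose top entry is $1$. Then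
\[
\Gamma(S,k)=\det\bigl(C_k,\,(C_n)_{n\in S}\bigr),
\]
as one sees by adding $C_k$ to the other columns and expanding along the top row, which has become $(1,0,\dots,0)$. (For $t=0$ only $S=\emptyset$ occurs, and $\chi=\Gamma(\emptyset,k)=1$.) Since $\eta$ is balanced,
\[
M^{\alpha^k}=\sum_{|S|=t,\ k\notin S}\Gamma(S,k)\,e_S .
\]

\emph{Step 3: the trace.} With $a=a_1$, linearity of the determinant in its first column gives
\[
\mathrm{Tr}(aM)=\sum_{k}a^{\alpha^k}M^{\alpha^k}=\sum_{|S|=t}e_S\sum_{k\notin S}a^{\alpha^k}\Gamma(S,k)=\sum_{|S|=t}e_S\det\Bigl(\sum_{k\notin S}a^{\alpha^k}C_k,\ (C_n)_{n\in S}\Bigr).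
\]
The vector $\sum_{k\in\mathbb Z_h}a^{\alpha^k}C_k$ has entries $\mathrm{Tr}(a\lambda_j)$, which vanish because $a\in W$ and $\lambda_j\in W^\circ$. Hence the first column equals $\sum_{k\in S}a^{\alpha^k}C_k$, a linear combination of the other columns, and every determinant is $0$.
\end{proof}

Lemma~\ref{lem:alt} says that a certain bilinear form is alternating. This alone is not enough: for $\eta(v)=v+1$ we have $M(a)=a$ and $\mathrm{Tr}(a\cdot a)=\mathrm{Tr}(a)=0$ on $H_0$. The second balanced function supplies a second alternating form, linked to the first by a field automorphism.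

\begin{proof}[Proof of Proposition~\ref{prop:constant}]
Suppose that $\xi$ is not constant. Then $\delta=\deg\xi$ satisfies $1\le\delta\le h-1$, and the leading form $M$ of $\xi$ is nonzero with values in $H_0$. Fix $a_2,\dots,a_\delta\in H_0$ and let $\mu(b)=M(b,a_2,\dots,a_\delta)$, an additive map $H_0\to H_0$. Let $\varphi(a)=a^{1/\alpha}$ be the inverse of $a\mapsto a^\alpha$; it preserves $H_0$. Define bilinear forms on $H_0$ by
\[
\Phi(a,b)=\mathrm{Tr}(a\,\mu(b)),\qquad \Phi'(a,b)=\mathrm{Tr}(a\,\mu(b)^\alpha)=\Phi(\varphi a,b).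
\]
By Lemma~\ref{lem:alt} for $\xi$, $\Phi$ is alternating. The function $\xi^\alpha$ has degree $\delta$ and leading form $M^\alpha$, so by Lemma~\ref{lem:alt} for $\xi^\alpha$, $\Phi'$ is alternating. Alternating forms in characteristic $2$ are symmetric, so
\[
\Phi(\varphi a,b)=\Phi'(a,b)=\Phi'(b,a)=\Phi(\varphi b,a)=\Phi(a,\varphi b).
\]
Thus powers of $\varphi$ can be moved from one argument to the other. For $j,l\ge0$ write $j+l=2n$ or $2n+1$. Then $\Phi(\varphi^ja,\varphi^la)$ equals $\Phi(\varphi^na,\varphi^na)=0$ or $\Phi(\varphi^{n+1}a,\varphi^na)=\Phi'(\varphi^na,\varphi^na)=0$. So $\Phi$ vanishes on the span of the conjugates of any $a\in H_0$. By the normal basis theorem there is $\nu\in\mathbb F_q$ whose conjugates $\varphi^j\nu$ span $\mathbb F_q$ over $\mathbb F_2$. The conjugates of $a=\nu+\nu^\alpha$ are the images of the $\varphi^j\nu$ under $z\mapsto z+z^\alpha$, so they span $H_0$ by (F1). Hence $\Phi=0$, which means $\mu(b)\in H_0^\circ=\mathbb F_2$ for all $b$. As $\mathbb F_2\cap H_0=0$, we get $\mu=0$. Since $a_2,\dots,a_\delta$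 were arbitrary, $M=0$, a contradiction.
\end{proof}

\begin{remark}\label{rem:odd}
The oddness of $h$ enters Sections \ref{sec:moments} and \ref{sec:constant} through $\mathrm{Tr}(1)=1$. For $h$ even, $1\in H_0$: the trace does not distinguish the preimages $u$ and $u+1$, so $\xi$ cannot be defined as above, and the last step of the proof yields only $\mu(b)\in\mathbb F_2$.
\end{remark}

\section{The trace condition and the exponent $\alpha$}\label{sec:exponent}

Let $\beta$ be the residue modulo $q-1$ with $\beta(\alpha-1)\equiv\alpha$; it exists by (F2).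

\begin{lemma}\label{lem:trace}
Let $k:\mathbb F_q\to\mathbb F_q$ with $k(0)=0$. The function $F=y^\alpha+xy+k(x)$ is admissible if and only if
\begin{equation}\label{eq:trace}
\mathrm{Tr}\bigl(d^{-\beta}(k(x+d)+k(x))\bigr)=1\qquad\text{for all $x$ and all $d\ne0$.}
\end{equation}
\end{lemma}

\begin{proof}
Put $d=x+x'$ and $Y=y+y'$. Since $xy+x'y'+xy'+x'y=dY$, condition \eqref{eq:nonperp} reads $k(x)+k(x+d)\ne Y^\alpha+dY$ for $(d,Y)\ne(0,0)$. For $d=0$ this holds. For $d\ne0$ let $\kappa^{\alpha-1}=d$; then $\kappa^\alpha=d^\beta$, and $(\kappa s)^\alpha+d\kappa s=\kappa^\alpha(s^\alpha+s)$. So $Y^\alpha+dY$ runs over $d^\beta H_0$, and the condition is $d^{-\beta}(k(x)+k(x+d))\in H_1$.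
\end{proof}

To use \eqref{eq:trace} we need the support of $\beta$. Let $\tau$ be the integer with $1\le\tau\le h-1$ and $i\tau\equiv1\pmod h$. Then $\alpha^\tau\equiv2$, so $(\alpha-1)(1+\alpha+\dots+\alpha^{\tau-1})=\alpha^\tau-1\equiv1$ and
\[
\beta\equiv\alpha+\alpha^2+\dots+\alpha^\tau\equiv[T],\qquad T=\{1,\dots,\tau\}\subseteq\mathbb Z_h\setminus\{0\}.
\]
The case $\tau=1$ is $i=1$, that is, $\alpha=2$ and $\beta\equiv2$. The case $\tau=2$ is $2i\equiv1\pmod{2e+1}$, that is, $i=e+1$, $\alpha=\sigma$ and $\beta\equiv\sigma+\sigma^2\equiv\sigma+2$. So part (1) of Theorem~\ref{thm:B} asserts that $\beta$ must have weight at most $2$.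

\begin{proposition}\label{prop:tau}
If \eqref{eq:trace} has a solution $k$, then $\tau\in\{1,2\}$, that is, $\alpha\in\{2,\sigma\}$.
\end{proposition}

\begin{proof}
The function $k$ is unknown, but \eqref{eq:trace} is additive in $k$, and summing it along the orbits of the scaling $(x,d)\mapsto(cx,cd)$ isolates one coefficient of $k$. Write $k(x)=\sum_Ik_Ix^{[I]}$ and $\gamma=k_T$. Replace $x$ by $xd$ in \eqref{eq:trace} and sum over the $q-1$ elements $d\ne0$. By (F5), $\sum_{d\neq0}d^{[I]-\beta}$ is $1$ if $[I]\equiv[T]$ and $0$ otherwise, and $[I]\equiv[T]$ means $I=T$ because $1\le[T]\le q-2$. Therefore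
\begin{equation}\label{eq:averaged}
1=\mathrm{Tr}\bigl(\gamma((x+1)^{[T]}+x^{[T]})\bigr)=\sum_{n\in\mathbb Z_h}\ \sum_{J\subsetneq T}\gamma^{\alpha^n}x^{[J+n]}\qquad(x\in\mathbb F_q).
\end{equation}
In particular $\gamma\ne0$. Compare the coefficients of $x^{[C]}$ for $C\ne\emptyset$, writing $n=-l$:
\[
\sum_{l\,:\ C+l\,\subsetneq\, T}\gamma^{\alpha^{-l}}=0 .
\]
Suppose $\tau\ge3$, so that subsets of $T$ of size at most $2$ are proper. For $C=\{0\}$ we get $\sum_{l=1}^\tau\gamma^{\alpha^{-l}}=0$. For $C=\{0,1\}$ we need $\{l,l+1\}\subseteq T$, which holds exactly for $1\le l\le\tau-1$: for $l=\tau$, either $\tau+1<h$ and $\tau+1\notin T$, or $\tau+1\equiv0\notin T$. So $\sum_{l=1}^{\tau-1}\gamma^{\alpha^{-l}}=0$. Adding the two equations gives $\gamma^{\alpha^{-\tau}}=0$, a contradiction.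
\end{proof}

\begin{example}[$q=32$, $\alpha=4$]
Here $\tau=3$ and $\beta\equiv4+16+64\equiv22\pmod{31}$, and
\[
(x+1)^{22}+x^{22}=x^{20}+x^{18}+x^6+x^{16}+x^4+x^2+1 .
\]
In \eqref{eq:averaged} the coefficient of $x$ is $\gamma^{1/4}+\gamma^{1/16}+\gamma^{1/2}$. As $20=4\cdot5$ and $18\equiv16\cdot5$, while $6$ is not congruent to a power of $2$ times $5$, the coefficient of $x^5$ is $\gamma^{1/4}+\gamma^{1/16}$. Both vanish, so $\gamma=0$.
\end{example}

\section{Determination of $k$}\label{sec:k}

\begin{proposition}\label{prop:k}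
Let $k:\mathbb F_q\to\mathbb F_q$ with $k(0)=0$.
\begin{enumerate}
\item If $\alpha=2$, then $k$ satisfies \eqref{eq:trace} if and only if $k=\gamma x^2$ with $\mathrm{Tr}(\gamma)=1$.
\item If $\alpha=\sigma$, then $k$ satisfies \eqref{eq:trace} if and only if $k=x^{\sigma+2}+\rho x^2+\rho^\sigma x^\sigma$ with $\rho\in\mathbb F_q$.
\end{enumerate}
\end{proposition}

The method is again to look at the leading form. Differentiating \eqref{eq:trace} produces an identity between monomials in $d$ with exponents
\[
f(j,l)=\alpha^{-l}(\alpha^j-\beta)\qquad(j,l\in\mathbb Z_h),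
\]
taken modulo $q-1$, and a coefficient must vanish whenever its exponent occurs only once. The next lemma lists the coincidences.

\begin{lemma}\label{lem:exp}
Let $\tau\in\{1,2\}$.
\begin{enumerate}
\item[(a)] If $j\notin T$, then $f(j,l)\not\equiv0$, and $f(j,l)\equiv f(j',l')$ implies $(j,l)=(j',l')$.
\item[(b)] If $\tau=1$, then $f(1,l)\equiv0$. If $\tau=2$, then $f(1,l)\equiv-\alpha^{2-l}$ and $f(2,l)\equiv-\alpha^{1-l}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (b) follows from $\beta\equiv\alpha$ and $\beta\equiv\alpha+\alpha^2$. In (a), $f(j,l)\equiv0$ means $\alpha^j\equiv[T]$, so $T=\{j\}$ by (F6), which is excluded. Suppose $f(j,l)\equiv f(j',l')$ with $j\notin T$, and put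
\[
K=j-l,\quad K'=j'-l',\quad a=1-l,\quad a'=1-l' .
\]
We must show $K=K'$ and $a=a'$. We compare supports by (F6), using the carry rule $2\alpha^n\equiv\alpha^{n+\tau}$.

\emph{The case $\tau=1$.} The hypothesis is $\alpha^K+\alpha^{a'}\equiv\alpha^{K'}+\alpha^a$ with $K\ne a$. The left side has support $\{K,a'\}$ if $K\ne a'$ and $\{a'+1\}$ if $K=a'$; the right side has support $\{K',a\}$ or $\{a+1\}$. If both have weight $2$, then $K\ne a$ forces $K=K'$ and $a'=a$. If both have weight $1$, then $a'=a$ and $K=a'=a$, which is excluded.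

\emph{The case $\tau=2$.} The hypothesis is
\begin{equation}\label{eq:three}
\alpha^K+\alpha^{a'}+\alpha^{a'+1}\equiv\alpha^{K'}+\alpha^a+\alpha^{a+1},\qquad K\notin\{a,a+1\}.
\end{equation}
Suppose first that $K'\in\{a',a'+1\}$, and let $c$ be the other element of this set. Canceling $\alpha^{K'}$ leaves $\alpha^K+\alpha^c\equiv\alpha^a+\alpha^{a+1}$. If $K\ne c$, then $K\in\{a,a+1\}$; if $K=c$, the left side has weight $1$ and the right side weight $2$. Both are impossible. The support of the left side of \eqref{eq:three} is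
\begin{itemize}
\item type 0: $\{K,a',a'+1\}$ if $K\notin\{a',a'+1\}$;
\item type I: $\{a'+1,a'+2\}$ if $K=a'$;
\item type II: $\{a',a'+3\}$ if $K=a'+1$ and $h\ge5$, and $\{a'+2\}$ if $K=a'+1$ and $h=3$.
\end{itemize}
The right side is described in the same way with $K',a$ in place of $K,a'$. Note that $\{b,b+r\}=\{b',b'+r\}$ with $b\ne b'$ forces $b'=b+r$ and $b=b'+r$, so $h\mid 2r$. For $r=1$, and for $r=3$ with odd $h\ge5$, this is impossible.

Type 0 has weight $3$ and the other types have smaller weight, so type 0 occurs on both sides or on neither. If both sides have type 0, then $K\notin\{a,a+1\}$ gives $K=K'$ and $\{a',a'+1\}=\{a,a+1\}$, so $a=a'$, as required. If both sides have type I, then $a=a'$ and $K=a$, excluded. If both sides have type II, then $a=a'$ (for $h=3$ directly) and $K=a+1$, excluded. If one side has type I and the other type II, then for $h=3$ the weights differ, and for $h\ge5$ the two elements of the support differ by $\pm1$ and by $\pm3$, so $h\mid2$ or $h\mid4$, which is impossible.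
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:k}]
For $\alpha=\sigma$ we have $(x+d)^{\sigma+2}+x^{\sigma+2}=x^\sigma d^2+x^2d^\sigma+d^{\sigma+2}$, so
\begin{equation}\label{eq:model}
\mathrm{Tr}\bigl(d^{-\beta}((x+d)^{\sigma+2}+x^{\sigma+2})\bigr)=\mathrm{Tr}\bigl((x/d)^\sigma+(x/d)^2+1\bigr)=\mathrm{Tr}(1)=1 .
\end{equation}

\emph{Sufficiency.} For $\alpha=2$ and $k=\gamma x^2$ the left side of \eqref{eq:trace} is $\mathrm{Tr}(\gamma)$. For $\alpha=\sigma$ use \eqref{eq:model} and $\mathrm{Tr}(\rho d^{2-\beta}+\rho^\sigma d^{\sigma-\beta})=\mathrm{Tr}\bigl(\rho d^{-\sigma}+(\rho d^{-\sigma})^\sigma\bigr)=0$, which holds because $\sigma^2\equiv2$.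

\emph{Necessity, step 1: the leading form.} Let $k$ satisfy \eqref{eq:trace}, let $r=\deg k$ on the $\mathbb F_2$-space $\mathbb F_q$, and suppose $r\ge2$. Let $M$ be the leading form of $k$, fix $x_3,\dots,x_r$, and write
\[
A(d,x)=M(d,x,x_3,\dots,x_r)=\sum_{j,l}A_{jl}\,d^{\alpha^j}x^{\alpha^l}.
\]
By (D3), $A$ is symmetric, so $A_{jl}=A_{lj}$ by (F5); and $0=A(x,x)=\sum_lA_{ll}x^{2\alpha^l}$, so $A_{ll}=0$. For fixed $d\neq0$, equation \eqref{eq:trace} says that the function $\mathrm{Tr}(d^{-\beta}D_dk)$ is constant. Applying $D_xD_{x_3}\cdots D_{x_r}$ gives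
\[
0=\mathrm{Tr}\bigl(d^{-\beta}A(d,x)\bigr)=\sum_{n,j,l}A_{jl}^{\alpha^n}\,d^{\alpha^n(\alpha^j-\beta)}\,x^{\alpha^{l+n}} .
\]
The coefficient of $x$ comes from $n=-l$:
\begin{equation}\label{eq:coef}
\sum_{j,l}A_{jl}^{\alpha^{-l}}d^{f(j,l)}=0\qquad(d\ne0).
\end{equation}
By Lemma~\ref{lem:exp}(a), $A_{jl}=0$ for $j\notin T$, and by symmetry also for $l\notin T$.

If $\alpha=2$, only $A_{11}=0$ is left, so $A=0$ for all $x_3,\dots,x_r$, and $M=0$, a contradiction. Hence $r\le1$ and $k$ is additive.

If $\alpha=\sigma$, only $A_{12}=A_{21}$ can be nonzero. Since $f(1,2)\equiv f(2,1)\equiv-1$, equation \eqref{eq:coef} gives $A_{12}^{\alpha^{-2}}=A_{12}^{\alpha^{-1}}$, so $A_{12}\in\mathbb F_2$ by (F1). Thus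
\[
A(d,x)=\epsilon\,(d^\alpha x^{\alpha^2}+d^{\alpha^2}x^\alpha),\qquad\epsilon=\epsilon(x_3,\dots,x_r)\in\mathbb F_2 .
\]
Suppose $r\ge3$. If $x_3=0$, then $A=0$. If $x_3\ne0$, take $x=x_3$ and $d\notin\{0,x_3\}$. Then $A(d,x_3)=0$ because an argument of $M$ is repeated, while $d^\alpha x_3^{\alpha^2}+d^{\alpha^2}x_3^\alpha\ne0$ because $(d/x_3)^{\alpha(\alpha-1)}\ne1$ by (F2). So $\epsilon=0$ and again $A=0$. Hence $M=0$, a contradiction, and $r\le2$. If $r=2$, then $\epsilon=1$ and $M$ is the leading form of $x^{\alpha+\alpha^2}=x^{\sigma+2}$, so $\deg(k+x^{\sigma+2})\le1$. In all cases $k=\epsilon x^{\sigma+2}+k_1$ with $\epsilon\in\mathbb F_2$ and $k_1$ additive.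

\emph{Necessity, step 2: the additive part.} For $\alpha=2$ put $\epsilon=0$ and $k_1=k$. Write $k_1=\sum_ja_jx^{\alpha^j}$. By \eqref{eq:model}, condition \eqref{eq:trace} becomes
\[
\epsilon+\sum_{j,l}a_j^{\alpha^{-l}}d^{f(j,l)}=1\qquad(d\ne0).
\]
By Lemma~\ref{lem:exp}(a), $a_j=0$ for $j\notin T$. If $\alpha=2$, what remains is $\mathrm{Tr}(a_1)=1$, and $k=a_1x^2$. If $\alpha=\sigma$, no exponent $f(j,l)$ is $\equiv0$, so $\epsilon=1$. The exponent $-1$ arises from $(j,l)=(1,2)$ and $(2,1)$ only, so $a_1^{\alpha^{-2}}=a_2^{\alpha^{-1}}$, that is, $a_1=a_2^\sigma$. With $\rho=a_2$ and $x^{\alpha^2}=x^2$ we obtain $k_1=\rho x^2+\rho^\sigma x^\sigma$.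
\end{proof}

The parameter $\rho$ reflects the one free choice in the coordinates of Section~\ref{sec:graph}: the vector $X$ is determined only up to adding a multiple of $N$, which amounts to a substitution $y\mapsto y+\rho x$. For $\alpha=2$ this substitution replaces $\gamma$ by $\gamma+\rho+\rho^2$.

\section{The ovoids and their number}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The polarity of an ovoid with section $\mathcal O$ is unique and satisfies $N^\perp=\pi$. So we may count the ovoids for each such polarity separately. Fix one, with coordinates as in Section~\ref{sec:graph}. By Propositions \ref{prop:graph} and \ref{prop:shape} and Lemma~\ref{lem:trace}, the ovoids with section $\mathcal O$ and polarity $\perp$ correspond bijectively to the solutions $k$ of \eqref{eq:trace} with $k(0)=0$, through $F=y^\alpha+xy+k(x)$. For $\alpha\notin\{2,\sigma\}$ there are none by Proposition~\ref{prop:tau}; this is part (1).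

Let $\alpha=2$. By Proposition~\ref{prop:k} there are $|H_1|=q/2$ solutions, with $F=xy+y^2+\gamma x^2$ and $\mathrm{Tr}(\gamma)=1$. Consider the quadric $zw=xy+y^2+\gamma x^2$. Its points with $w\ne0$ are those of $\Omega_F\setminus\{P\}$. If $xy+y^2+\gamma x^2=0$ with $x\ne0$, then $s=y/x$ satisfies $s^2+s=\gamma$, contradicting $\mathrm{Tr}(\gamma)=1$; so $x=y=0$, and $P$ is the only point with $w=0$. Thus $\Omega_F$ is the point set of the quadric. The polar form of the quadric is $B$, which is nondegenerate, and the ovoid $\Omega_F$ contains no line. So $\Omega_F$ is an elliptic quadric.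

Let $\alpha=\sigma$. By Proposition~\ref{prop:k} there are $q$ solutions, distinct for distinct $\rho$ by (F5) since $2<\sigma<q$, and
\[
F=xy+y^\sigma+x^{\sigma+2}+\rho x^2+\rho^\sigma x^\sigma=x(y+\rho x)+x^{\sigma+2}+(y+\rho x)^\sigma .
\]
The linear map $(x,y,z,w)\mapsto(x,y+\rho x,z,w)$ takes $\Omega_F$ to the set \eqref{eq:tits}, so $\Omega_F$ is a Tits ovoid.

It remains to count the symplectic polarities with $N^\perp=\pi$. Each is given by a unique form $B$ with $B(N,P)=B(N,R)=0$ and $B(P,R)=1$. Fix a vector $X_0\notin\pi$. An alternating form with these three values is determined by the triple $B(X_0,N)$, $B(X_0,P)$, $B(X_0,R)$, which can be arbitrary. The determinant of its Gram matrix in the basis $X_0,N,P,R$ is the square of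
\[
B(X_0,N)B(P,R)+B(X_0,P)B(N,R)+B(X_0,R)B(N,P)=B(X_0,N),
\]
so the form is nondegenerate if and only if $B(X_0,N)\ne0$, and then $N^\perp=\pi$. There are $q^2(q-1)$ polarities, and the totals are $q^2(q-1)\cdot q/2$ and $q^2(q-1)\cdot q$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
One direction is Theorem~\ref{thm:A}. Conversely, a section of an elliptic quadric is an oval that is the zero set of a quadratic form on the plane, hence a conic. The plane $x=cw$ meets \eqref{eq:tits} in $(0,0,1,0)$ and the points with $w=1$, $z=y^\sigma+cy+c^{\sigma+2}$. In the plane coordinates $(w,\,y,\,z+cy+c^{\sigma+2}w)$ this is $\{(1,t,t^\sigma)\}\cup\{(0,0,1)\}$, a translation oval because $\gcd(e+1,2e+1)=1$.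
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Constructing the Tits ovoid from an elliptic quadric},
\texttt{http://www-math.cudenver.edu/\textasciitilde{}wcherowi/research/htmltalks/ovoids/ovoids.pdf}

\bibitem{Segre}
B.~Segre, Acta Arith.\ \textbf{5} (1959).

\end{thebibliography}
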